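\title{Dimension subgroups after one commutation:\\ $[\delta_n(G),G]=\gamma_{n+1}(G)$ for $n\le 5$}

\begin{abstract}
Let $\delta_n(G)$ be the $n$-th integral dimension subgroup of a group $G$ and $\gamma_n(G)$ the $n$-th term of its lower central series. We prove that $[\delta_n(G),G]=\gamma_{n+1}(G)$ for every group $G$ and every $n\le5$; in particular $[\delta_5(G),G,G]=\gamma_7(G)$. The proof moves the question into the integral group ring of $\gamma_2(G)$, which for $n\le5$ is nilpotent of class at most two modulo $\gamma_{n+1}(G)$, and detects elements there by quadratic functions with values in $\mathbb Q/\mathbb Z$. For finite $p$-groups the equality holds for $n\le\max(5,2p-1)$, and for all $n$ if $\gamma_2(G)$ has class less than $p$.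
\end{abstract}

\section{The question and the results}

Let $G$ be a group, $\mathbb ZG$ its integral group ring, and $\mathfrak g$ the augmentation ideal, the kernel of the ring homomorphism $\sum n_gg\mapsto\sum n_g$ from $\mathbb ZG$ to $\mathbb Z$. As an additive group, $\mathfrak g$ is spanned by the elements $g-1$. For $n\ge1$ the $n$-th \emph{dimension subgroup} is
\[
\delta_n(G)=\{g\in G: g-1\in\mathfrak g^n\}.
\]
It is the kernel of the map from $G$ to the unit group of $\mathbb ZG/\mathfrak g^n$, hence a normal subgroup, and it records the order to which $g$ agrees with $1$ when $\mathbb ZG$ is filtered by the powers of $\mathfrak g$.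

We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy$. Iterated commutators are left-normed, $[A,B,C]=[[A,B],C]$, and $[A,{}_jG]=[A,G,\dots,G]$ with $j$ entries $G$. The lower central series is $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$. For any group $X$ we write $X'=[X,X]$, and $\Delta(X)$ for the augmentation ideal of $\mathbb ZX$.

The identity
\[
[x,y]-1=x^{-1}y^{-1}\bigl((x-1)(y-1)-(y-1)(x-1)\bigr)
\]
gives $[\delta_i(G),\delta_j(G)]\subseteq\delta_{i+j}(G)$, and since $\delta_1(G)=G$, induction yields $\gamma_n(G)\subseteq\delta_n(G)$ for all $n$. For $n=2$ the inclusion is an equality. Indeed, for a group $X$ let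
\begin{equation}\label{eq:lambda}
\lambda_X:\mathbb ZX\to X/X'
\end{equation}
be the additive map that extends $x\mapsto xX'$, with $X/X'$ written additively. It sends $(u-1)(v-1)=uv-u-v+1$ to $0$, so it kills $\Delta(X)^2$, and it sends $x-1$ to $xX'$. Hence $\delta_2(X)\subseteq X'$. One would guess that $\delta_n(G)=\gamma_n(G)$ always, but Rips \cite{Rips} showed that $\delta_4(G)\ne\gamma_4(G)$ for some $G$.

The gap between the two series can be measured by commuting with $G$. We always have $[\delta_n(G),G]\supseteq\gamma_{n+1}(G)$, and equality says that $\delta_n(G)/\gamma_{n+1}(G)$ is central in $G/\gamma_{n+1}(G)$, as $\gamma_n(G)/\gamma_{n+1}(G)$ is. By a theorem of Gupta, equality holds for all $n$ if $G$ is metabelian. This settles $n\le3$ for all groups: $\delta_n(G)$ maps into the $n$-th dimension subgroup of $G/\gamma_{n+1}(G)$, and this quotient is metabelian because $[\gamma_2(G),\gamma_2(G)]\subseteq\gamma_4(G)$. For $n\ge4$ the quotient need not be metabelian (for unitriangular $5\times5$ matrices, $\gamma_5=1$ and $[1+E_{13},1+E_{35}]=1+E_{15}$),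 and one may ask for less, namely that two commutations remove the gap. The following question is posed in \cite[Problem 2.89]{LADP}:
\begin{center}
\emph{Is $[\delta_5(G),G,G]=\gamma_7(G)$ for all groups $G$?}
\end{center}
The answer is yes, and one commutation suffices.

\begin{theorem}\label{thm:main}
Let $G$ be a group and $1\le n\le5$. Then $[\delta_n(G),G]=\gamma_{n+1}(G)$. Hence $[\delta_n(G),{}_jG]=\gamma_{n+j}(G)$ for all $j\ge1$, and in particular
\[
[\delta_5(G),G,G]=\gamma_7(G).
\]
Moreover $[\gamma_i(G),\delta_n(G)]\subseteq\gamma_{i+n}(G)$ for all $i\ge1$, and $[\delta_m(G),\delta_n(G)]\subseteq\gamma_{m+n}(G)$ for $1\le m\le5$.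
\end{theorem}

By Rips's example, one commutation cannot be reduced to none. Theorem~\ref{thm:main} follows from a statement about an arbitrary normal subgroup $N$ of $G$, for which we put
\[
N_1=N,\qquad N_{i+1}=[N_i,G],\qquad H=N_2=[N,G].
\]

\begin{theorem}\label{thm:rel}
Let $G$ be a group, $N$ a normal subgroup of $G$, $n\ge1$ and $k=\lceil n/2\rceil$.
\begin{enumerate}
\item[(a)] $[N,\delta_n(G)]\subseteq N_{n+1}\,[H,N_{k+1}]\,\gamma_3(H)$.
\item[(b)] If $n\le5$, then $[N,\delta_n(G)]\subseteq N_{n+1}=[N,{}_nG]$.
\item[(c)] For all $y\in N$ and $w\in\delta_n(G)$ we have $[y,w]^2\in N_{n+1}\gamma_3(H)$.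
\end{enumerate}
\end{theorem}

For finite $p$-groups the range of $n$ grows with $p$.

\begin{theorem}\label{thm:p}
Let $p$ be a prime, $G$ a finite $p$-group, $N$ a normal subgroup of $G$, and $n\ge1$. If $\gamma_p([N,G])\subseteq N_{n+1}$, then $[N,\delta_n(G)]\subseteq N_{n+1}$. In particular, $[\delta_n(G),G]=\gamma_{n+1}(G)$ whenever $n\le\max(5,2p-1)$, and for all $n$ if $\gamma_2(G)$ has class less than $p$.
\end{theorem}

All proofs start from one reduction (Section~\ref{sec:filt}): for $y\in N$ and $w\in\delta_n(G)$, the element $[y,w]-1$ lies in the $n$-th term $I_n$ of a filtration of $\mathbb ZH$. To show that an element $h\in H$ with $h-1\in I_n$ lies in a given subgroup, we construct additive maps on $\mathbb ZH$ that vanish on $I_n$ and are nonzero on $h-1$ if $h$ is outside the subgroup. These maps extend quadratic functions in Sections \ref{sec:quad} and~\ref{sec:proof}, and the logarithm of the Lazard correspondence in Section~\ref{sec:p}.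

\section{A filtration of the group ring of $[N,G]$}\label{sec:filt}

Fix $G$ and $N$, and put $H_a=N_{a+1}$ for $a\ge1$. Then $H=H_1\supseteq H_2\supseteq\cdots$ are normal subgroups of $G$ with $[H_a,G]=H_{a+1}$. An element of $H_a$ is said to have \emph{weight} $a$; the weight counts commutations with $G$.

\begin{lemma}\label{lem:comm}
$[N_i,N_j]\subseteq N_{i+j}$ for $i,j\ge1$. In terms of weights,
\begin{equation}\label{eq:comm}
[H_a,H_b]\subseteq H_{a+b+1}\qquad(a,b\ge1).
\end{equation}
\end{lemma}

\begin{proof}
Since $N_j\subseteq\gamma_j(G)$, it suffices to show $[N_i,\gamma_j(G)]\subseteq N_{i+j}$ for all $i$, by induction on $j$; the case $j=1$ is the definition. The three subgroups lemma says that a normal subgroup containing $[A,B,C]$ and $[B,C,A]$ contains $[C,A,B]$. By induction $N_{i+j+1}$ contains $[G,N_i,\gamma_j(G)]=[N_{i+1},\gamma_j(G)]$ and $[N_i,\gamma_j(G),G]$, so it contains $[\gamma_j(G),G,N_i]=[\gamma_{j+1}(G),N_i]$.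
\end{proof}

The extra $1$ in \eqref{eq:comm} makes $H/H_n$ much closer to abelian than $N/N_{n+1}$: we have $H'\subseteq H_3$ and $\gamma_3(H)\subseteq[H_3,H_1]\subseteq H_5$. For $N=G$ and $n=5$, the group $G/\gamma_6(G)$ can have class five, while $H/H_5=\gamma_2(G)/\gamma_6(G)$ has class at most two. We therefore want to work in $\mathbb ZH$.

The hypothesis $w-1\in\mathfrak g^n$ can be used in any right $\mathbb ZG$-module $V$: it gives $v(w-1)\in V\mathfrak g^n$. Since $[y,w]=y^{-1}y^w$, the relevant action is conjugation, and all conjugates $y^g=y[y,g]$ of $y\in N$ lie in the coset $yH$. So $G$ acts by conjugation on $y\,\mathbb ZH$. We transport this action to $\mathbb ZH$: for fixed $y\in N$ put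
\[
\alpha*g=y^{-1}(y\alpha)^g=[y,g]\,\alpha^g\qquad(\alpha\in\mathbb ZH,\ g\in G).
\]
The first expression shows $(\alpha*g)*g'=\alpha*(gg')$, so $\mathbb ZH$ becomes a right $\mathbb ZG$-module, and
\begin{equation}\label{eq:star}
1*(g-1)=[y,g]-1,\qquad \alpha*(g-1)=([y,g]-1)\,\alpha^g+(\alpha^g-\alpha).
\end{equation}
We also use that $z^g-z=z([z,g]-1)$ for $z\in H$.

\begin{example}\label{ex:two}
Let $n=2$. For $g,g'\in G$ put $c=[y,g]$ and $c'=[y,g']$, both of weight $1$. By \eqref{eq:star},
\begin{align*}
1*(g-1)(g'-1)&=(c'-1)(c^{g'}-1)+c\,([c,g']-1)\\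
&=([y,g,g']-1)+(c'-1)(c^{g'}-1)+(c-1)([c,g']-1).
\end{align*}
Each term is a product of factors $z-1$ whose weights add up to at least $2$: the weights are $2$, then $1+1$, then $1+2$. Let $w\in\delta_2(G)$ and write $w-1=\sum_i\epsilon_i(g_i-1)(g_i'-1)$ with $\epsilon_i=\pm1$. Then $[y,w]-1=1*(w-1)$ is a signed sum of such expressions, and $\lambda_H$ from \eqref{eq:lambda} kills the products of two factors. Hence $[y,w]\equiv\prod_i[y,g_i,g_i']^{\epsilon_i}$ modulo $H'$, so $[y,w]\in H_2H'=H_2=N_3$.
\end{example}

The example shows what to keep track of. For $m\ge0$ let $I_m\subseteq\mathbb ZH$ be the additive span of all products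
\[
(z_1-1)\cdots(z_s-1),\qquad s\ge0,\quad z_i\in H_{a_i},\quad a_i\ge1,\quad a_1+\dots+a_s\ge m,
\]
the empty product being $1$. Then $I_0=\mathbb ZH$, since it contains $1$ and all $z-1$ with $z\in H$; further $I_m\supseteq I_{m+1}$ and $I_lI_m\subseteq I_{l+m}$; and $I_m$ is invariant under conjugation by $G$, since the $H_a$ are normal in $G$.

\begin{proposition}\label{prop:red}
If $y\in N$ and $w\in\delta_n(G)$, then $[y,w]\in H$ and $[y,w]-1\in I_n$.
\end{proposition}

\begin{proof}
We show $I_m*(g-1)\subseteq I_{m+1}$ for $g\in G$. Let $\alpha=\alpha_1\cdots\alpha_s$ with $\alpha_i=z_i-1$ be one of the products that span $I_m$. The first term in the second formula of \eqref{eq:star} lies in $I_1I_m$. The second term is $0$ for $s=0$, and otherwise telescopes: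
\[
\alpha^g-\alpha=\sum_{i=1}^s\alpha_1\cdots\alpha_{i-1}\,(\alpha_i^g-\alpha_i)\,\alpha_{i+1}^g\cdots\alpha_s^g .
\]
Here $\alpha_i^g-\alpha_i=z_i([z_i,g]-1)\in I_0I_{a_i+1}$, so each summand lies in $I_{m+1}$. As the elements $g-1$ span $\mathfrak g$, we get $I_m*\mathfrak g\subseteq I_{m+1}$, hence $I_0*\mathfrak g^n\subseteq I_n$, and $[y,w]-1=1*(w-1)\in I_n$.
\end{proof}

From here on the dimension subgroup plays no role; we study elements $h\in H$ with $h-1\in I_n$. For $n\ge1$ the empty product does not occur in $I_n$, and sorting the products by the number of factors shows that $I_n$ is contained in the sum of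
\begin{enumerate}
\item[(i)] the span of the elements $z-1$ with $z\in H_n$;
\item[(ii)] the span of the products $(u-1)(v-1)$ with $u\in H_a$, $v\in H_b$, $a,b\ge1$, $a+b\ge n$;
\item[(iii)] $\Delta(H)^3$, which is spanned by the products $(u-1)(v-1)(t-1)$ with $u,v,t\in H$.
\end{enumerate}

\begin{lemma}\label{lem:ab}
If $n\ge1$, $h\in H$ and $h-1\in I_n$, then $h\in H_nH'$.
\end{lemma}

\begin{proof}
The map $\lambda_H$ kills (ii) and (iii), sends (i) into $H_nH'/H'$, and sends $h-1$ to $hH'$.
\end{proof}

Thus $[N,\delta_n(G)]\subseteq N_{n+1}H'$. For $n\le3$ we have $H'\subseteq H_n$, and Theorem~\ref{thm:rel}(b) follows. If $N=G$ is metabelian, then $H'=1$, and we recover Gupta's theorem.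

\section{Quadratic functions on groups of class two}\label{sec:quad}

For $n=4,5$ the group $X=H/H_n$ has class at most two but need not be abelian, and $\lambda_X$ says nothing about where in $X'$ the image of $h$ lies. We need a finer additive map on $\mathbb ZX$. Let $f$ be a function on $X$ with values in an abelian group and $f(1)=0$, and let $F$ be its additive extension to $\mathbb ZX$. Then $F(x-1)=f(x)$, and
\[
F\bigl((u-1)(v-1)\bigr)=f(uv)-f(u)-f(v)
\]
is the defect of $f$ from being a homomorphism. The map $\lambda_X$ is the case of defect zero. The next case is a bilinear defect: we look for $f$ that restricts to a prescribed homomorphism $\psi$ on a central subgroup $K\supseteq X'$ and satisfies $f(xy)=f(x)+f(y)+\beta(\bar x,\bar y)$, where $\beta$ is bilinear on $B=X/K$ and $\bar x=xK$. Comparing $f(xy)=f(yx[x,y])=f(yx)+\psi([x,y])$ with the formulas for $f(xy)$ and $f(yx)$ gives a necessary condition: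
\begin{equation}\label{eq:compat}
\psi([x,y])=\beta(\bar x,\bar y)-\beta(\bar y,\bar x)\qquad(x,y\in X).
\end{equation}

\begin{example}\label{ex:heis}
Let $m\ge2$ and let $X=(\mathbb Z/m)^3$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, the group of unitriangular $3\times3$ matrices over $\mathbb Z/m$. The subgroup $K$ of triples $(0,0,c)$ is central, and $xy=yx[x,y]$ gives $[x,y]=(0,0,ab'-a'b)$. The function $f(a,b,c)=c/m\in\mathbb Q/\mathbb Z$ is an injective homomorphism $\psi$ on $K$ and has bilinear defect $\beta=ab'/m$. As in the proof of Lemma~\ref{lem:f} below, $F$ kills $\Delta(X)^3$; since $\delta_3(X)\subseteq\delta_2(X)\subseteq K$, this shows $\delta_3(X)=1$.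

The form $\beta$ is not determined by $\psi$. If $m$ is odd and $\tfrac12$ denotes the inverse of $2$ in $\mathbb Z/m$, then $f_1(a,b,c)=(c-\tfrac12ab)/m$ also restricts to $\psi$, and its defect $\beta_1=\tfrac12(ab'-a'b)/m$ vanishes on every commuting pair $x,y$. For $m=2$ no such choice exists. A bilinear $\beta$ with $\beta(\bar x,\bar x)=0$ for all $x$ is antisymmetric, so \eqref{eq:compat} would read $\psi([x,y])=2\beta(\bar x,\bar y)=\beta(2\bar x,\bar y)=0$, which is false.
\end{example}

We take values in $\mathbb Q/\mathbb Z$ for two reasons. It is divisible, so every homomorphism from a subgroup of an abelian group $A$ to $\mathbb Q/\mathbb Z$ extends to $A$. And for $0\ne a\in A$ there is a homomorphism $\chi:A\to\mathbb Q/\mathbb Z$ with $\chi(a)\ne0$: send $a$ to $1/m$ if $a$ has order $m$, to $1/2$ if $a$ has infinite order, and extend. The first lemma says that \eqref{eq:compat} is sufficient.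

\begin{lemma}\label{lem:f}
Let $X$ be a group, $K$ a central subgroup with $X'\subseteq K$, and $B=X/K$. Let $\psi:K\to\mathbb Q/\mathbb Z$ be a homomorphism and $\beta:B\times B\to\mathbb Q/\mathbb Z$ a bilinear map satisfying \eqref{eq:compat}. Then there is an additive map $F:\mathbb ZX\to\mathbb Q/\mathbb Z$ with
\[
F(\kappa-1)=\psi(\kappa),\qquad F\bigl((u-1)(v-1)\bigr)=\beta(\bar u,\bar v),\qquad F(\Delta(X)^3)=0
\]
for all $\kappa\in K$ and $u,v\in X$.
\end{lemma}

\begin{proof}
A function with defect $\beta$ amounts to a homomorphism on the central extension of $X$ defined by $\beta$, so we build that extension. On $E=X\times\mathbb Q/\mathbb Z$ put $(x,s)(y,t)=(xy,\,s+t+\beta(\bar x,\bar y))$. This product is associative because $\beta(\bar x,\bar y)+\beta(\bar x+\bar y,\bar z)=\beta(\bar y,\bar z)+\beta(\bar x,\bar y+\bar z)$; the identity is $(1,0)$, and $(x^{-1},-s+\beta(\bar x,\bar x))$ is the inverse of $(x,s)$. Since $\overline{[x,y]}=0$,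
\[
(y,t)(x,s)\cdot([x,y],r)=(xy,\ s+t+\beta(\bar y,\bar x)+r),
\]
and this equals $(x,s)(y,t)$ exactly for $r=\beta(\bar x,\bar y)-\beta(\bar y,\bar x)$. By \eqref{eq:compat}, $[(x,s),(y,t)]=([x,y],\psi([x,y]))$.

The set $K_\psi=\{(\kappa,\psi(\kappa)):\kappa\in K\}$ is a central subgroup of $E$, because $K$ is central in $X$ and $\beta$ vanishes when one argument is $\bar\kappa=0$. It contains all commutators, so $E/K_\psi$ is abelian, and $s\mapsto(1,s)K_\psi$ embeds $\mathbb Q/\mathbb Z$ in $E/K_\psi$. Extending the inverse of this embedding gives a homomorphism $\rho:E\to\mathbb Q/\mathbb Z$ that is trivial on $K_\psi$ and has $\rho(1,s)=s$. Put $f(x)=-\rho(x,0)$. Applying $\rho$ to $(x,0)(y,0)=(xy,0)(1,\beta(\bar x,\bar y))$ gives $f(xy)=f(x)+f(y)+\beta(\bar x,\bar y)$, and applying it to $(\kappa,0)=(\kappa,\psi(\kappa))(1,-\psi(\kappa))$ gives $f(\kappa)=\psi(\kappa)$; in particular $f(1)=0$.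

The additive extension $F$ of $f$ has the first two properties. From $(u-1)(v-1)=(uv-1)-(u-1)-(v-1)$ we get
\[
F\bigl((u-1)(v-1)(t-1)\bigr)=\beta(\bar u+\bar v,\bar t)-\beta(\bar u,\bar t)-\beta(\bar v,\bar t)=0,
\]
and these products span $\Delta(X)^3$.
\end{proof}

It remains to solve \eqref{eq:compat} for $\beta$. In the situation of Lemma~\ref{lem:f}, $[xx',y]=[x,y]^{x'}[x',y]=[x,y][x',y]$ and $[x,y]=[y,x]^{-1}$, and $[x,y]$ depends only on $\bar x,\bar y$ because $K$ is central. So for every homomorphism $\chi:K\to\mathbb Q/\mathbb Z$ the map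
\begin{equation}\label{eq:c}
c_\chi(\bar x,\bar y)=\chi([x,y])
\end{equation}
is bilinear on $B$ and \emph{alternating}, that is, $c_\chi(b,b)=0$ for all $b$.

\begin{lemma}\label{lem:beta}
Let $B$ be an abelian group and $c:B\times B\to\mathbb Q/\mathbb Z$ bilinear and alternating. Then there is a bilinear $\beta:B\times B\to\mathbb Q/\mathbb Z$ with $c(b,b')=\beta(b,b')-\beta(b',b)$ for all $b,b'\in B$.
\end{lemma}

\begin{proof}
Let $\bigwedge^2B$ be the quotient of $B\otimes B$ by the subgroup generated by all $b\otimes b$, and $b\wedge b'$ the image of $b\otimes b'$. Then $c$ is a homomorphism $\bigwedge^2B\to\mathbb Q/\mathbb Z$, and a solution $\beta$ is a homomorphism $B\otimes B\to\mathbb Q/\mathbb Z$ with $\beta\circ\iota=c$, where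
\[
\iota:\textstyle\bigwedge^2B\to B\otimes B,\qquad b\wedge b'\mapsto b\otimes b'-b'\otimes b .
\]
By the extension property of $\mathbb Q/\mathbb Z$ it suffices to show that $\iota$ is injective.

Let first $B=B_1\oplus\dots\oplus B_r$ with $B_i$ cyclic, generated by $e_i$. On $B\otimes B=\bigoplus_{i,j}B_i\otimes B_j$ define $\pi:B\otimes B\to\bigwedge^2B$ as the canonical map on the summands with $i<j$ and as $0$ on the others. Then $\pi\iota(e_i\wedge e_j)=e_i\wedge e_j$ for $i<j$. These elements generate $\bigwedge^2B$, because $e_i\wedge e_i=0$ and $e_j\wedge e_i=-e_i\wedge e_j$. So $\pi\iota$ is the identity.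

In general, let $\xi=\sum_ib_i\wedge b_i'$ with $\iota(\xi)=0$. The relation $\sum_i(b_i\otimes b_i'-b_i'\otimes b_i)=0$ follows from finitely many defining relations of $B\otimes B$, so it holds in $B_0\otimes B_0$ for a finitely generated subgroup $B_0$ containing all $b_i,b_i'$. Since $B_0$ is a finite direct sum of cyclic groups, $\sum_ib_i\wedge b_i'=0$ in $\bigwedge^2B_0$, and therefore $\xi=0$.
\end{proof}

Antisymmetry of $c$ would not be enough: $c(b,b')=bb'/2$ on $\mathbb Z/2$ is antisymmetric, but $c(1,1)\ne0=\beta(1,1)-\beta(1,1)$.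

\section{Proof of Theorems \ref{thm:main} and \ref{thm:rel}}\label{sec:proof}

The map $F$ of Lemma~\ref{lem:f} kills part (iii) of $I_n$, and part (i) dies modulo $H_n$. The difficulty is part (ii): we need $\beta(\bar u,\bar v)=0$ whenever the weights of $u$ and $v$ add up to at least $n$. Such $u,v$ commute modulo $H_n$ by \eqref{eq:comm}, but by Example~\ref{ex:heis} we cannot ask that $\beta$ vanish on all commuting pairs, and Lemma~\ref{lem:beta} gives no control over individual values of $\beta$. There are two ways out.

The first is to enlarge $K$. Take $n=5$. If $a+b\ge5$, then one of $a,b$ is at least $3$, and the image of $H_3$ is central in $H/H_5$ because $[H_1,H_3]\subseteq H_5$. If $K$ contains this image, then every bilinear form on $X/K$ vanishes on the pairs in (ii). For general $n$ the role of $3$ is played by $k=\lceil n/2\rceil$, and we make $H_k$ central by passing to a quotient; this is part (a). The second way is to take $\beta=c_\chi$, which does vanish on commuting pairs, at the price that it solves \eqref{eq:compat} for $2\chi$ and not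 for $\chi$; this is part (c).

\begin{proof}[Proof of Theorem~\ref{thm:rel}]
Let $y\in N$, $w\in\delta_n(G)$ and $h=[y,w]$. Then $h-1\in I_n$ by Proposition~\ref{prop:red}, and $h\in H_nH'$ by Lemma~\ref{lem:ab}. In each part, $X$ is a quotient of $H/H_n\gamma_3(H)$, and a tilde denotes images in $X$. So $X'$ is central in $X$, $\tilde h\in X'$, and $\tilde h-1$ lies in the sum of $\Delta(X)^3$ and the span of the products
\begin{equation}\label{eq:pairs}
(u-1)(v-1),\qquad u\in\tilde H_a,\quad v\in\tilde H_b,\quad a+b\ge n .
\end{equation}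

(a) Let $M=H_n[H,H_k]\gamma_3(H)$. This is the subgroup in the statement, and it is normal in $G$. Put $X=H/M$ and $K=\tilde H_kX'$. Then $K$ is central in $X$, because $[H,H_k]\subseteq M$, and $\tilde h\in K$. Suppose $\tilde h\ne1$ and choose a homomorphism $\chi:K\to\mathbb Q/\mathbb Z$ with $\chi(\tilde h)\ne0$. Lemma~\ref{lem:beta}, applied to the form $c_\chi$ of \eqref{eq:c}, gives $\beta$ satisfying \eqref{eq:compat} for $\psi=\chi$; let $F$ be as in Lemma~\ref{lem:f}. In \eqref{eq:pairs} we have $\max(a,b)\ge k$, so $u\in K$ or $v\in K$, and $F((u-1)(v-1))=\beta(uK,vK)=0$. Hence $F(\tilde h-1)=0$, while $F(\tilde h-1)=\chi(\tilde h)\ne0$. This contradiction shows $h\in M$, and the elements $h$ generate $[N,\delta_n(G)]$.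

(b) For $n=1,\dots,5$ we have $k=1,1,2,2,3$, so $k+2\ge n$. By \eqref{eq:comm}, $[H,H_k]\subseteq H_{k+2}\subseteq H_n$ and $\gamma_3(H)\subseteq H_5\subseteq H_n$. Hence $M=H_n=N_{n+1}$, and (b) follows from (a).

(c) Put $X=H/H_n\gamma_3(H)$ and $K=X'$. Suppose $\tilde h^2\ne1$ and choose $\chi:K\to\mathbb Q/\mathbb Z$ with $2\chi(\tilde h)=\chi(\tilde h^2)\ne0$. Since $[y',x']=[x',y']^{-1}$ for $x',y'\in X$, we have $c_\chi(b,b')-c_\chi(b',b)=2c_\chi(b,b')$, so \eqref{eq:compat} holds for $\psi=2\chi$ and $\beta=c_\chi$; let $F$ be as in Lemma~\ref{lem:f}. In \eqref{eq:pairs} we have $[u,v]\in\tilde H_{a+b+1}=1$, so $F((u-1)(v-1))=\chi([u,v])=0$. Hence $F(\tilde h-1)=0$, while $F(\tilde h-1)=2\chi(\tilde h)\ne0$. This contradiction shows $h^2\in H_n\gamma_3(H)$.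
\end{proof}

\begin{remark}
The bound $n\le5$ enters only in the passage from (a) to (b), and there twice. For $n=6$ we have $k=3$, and \eqref{eq:comm} places both $[H,H_3]$ and $\gamma_3(H)$ in $H_5$, one step short of $H_6$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:rel}(b) with $N=G$ gives $[G,\delta_n(G)]\subseteq\gamma_{n+1}(G)$, and the reverse inclusion follows from $\gamma_n(G)\subseteq\delta_n(G)$. Commuting $j-1$ more times with $G$ gives $[\delta_n(G),{}_jG]=\gamma_{n+j}(G)$; the case $n=5$, $j=2$ answers the question. For $N=\gamma_i(G)$ we have $N_{n+1}=\gamma_{i+n}(G)$. For $N=\delta_m(G)$ with $m\le5$ we have $N_{n+1}=[\delta_m(G),{}_nG]=\gamma_{m+n}(G)$ by what was just proved. Theorem~\ref{thm:rel}(b) for these two choices of $N$ gives the last two inclusions.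
\end{proof}

\section{Finite $p$-groups}\label{sec:p}

The function $f_1$ of Example~\ref{ex:heis} satisfies $f_1(xy)=f_1(x)+f_1(y)+\tfrac12\psi([x,y])$, which has the shape of the first terms of the Baker--Campbell--Hausdorff series. When $H/H_n$ is a $p$-group of class less than $p$, the series makes sense in all relevant degrees and turns the group into a Lie ring $L$. The identity map from the group to $L$ then takes the place of $f$. To see that its additive extension kills $I_n$, we factor it as $\Phi\circ\varepsilon$, where $\varepsilon$ is a ring homomorphism, given by the exponential, into a truncated enveloping algebra $W$ of $L$, and $\Phi:W\to L$ is a projection that respects weights.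

Throughout, $R=\mathbb Z_{(p)}$ is the ring of rational numbers with denominator prime to $p$. A finite abelian $p$-group is an $R$-module, and its subgroups are submodules. For an element $x$ of a finite $p$-group and $q\in R$, the power $x^q$ is defined and lies in $\langle x\rangle$.

\subsection*{Lie polynomials of degree less than $p$}
Identities between Lie polynomials are easy to find in the free associative algebra over $\mathbb Q$, but they will be used in $L$, which is a torsion group. Dynkin's formula permits the transfer. For a commutative ring $S$ let $\mathcal L_S$ be the free Lie $S$-algebra and $A_S$ the free associative $S$-algebra on $X_1,\dots,X_r$, both graded by degree. Let $j:\mathcal L_S\to A_S$ be the map that fixes the $X_i$ and turns brackets into commutators, and let $\theta$ be the $S$-linear map from the elements of $A_S$ without constant term to $\mathcal L_S$ given by $\theta(X_{i_1}\cdots X_{i_s})=[X_{i_1},\dots,X_{i_s}]$. The elements of $j(\mathcal L_{\mathbb Q})$ are the \emph{Lie polynomials}.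

\begin{lemma}\label{lem:dynkin}
If $\xi\in\mathcal L_S$ is homogeneous of degree $s$, then $\theta j(\xi)=s\xi$. Consequently, for $s<p$, the map $j$ is injective on the degree $s$ part of $\mathcal L_R$, and every Lie polynomial $u$ of degree $s$ with coefficients in $R$ equals $j(s^{-1}\theta(u))$ with $s^{-1}\theta(u)\in\mathcal L_R$.
\end{lemma}

\begin{proof}
We may take $\xi$ to be an iterated bracket of variables and use induction on its degree. First, $\theta(u\,j\xi)=[\theta u,\xi]$ for $u$ without constant term: this is the definition if $\xi=X_i$, and for $\xi=[\xi',\xi'']$ the left side is $[\theta u,\xi',\xi'']-[\theta u,\xi'',\xi']=[\theta u,[\xi',\xi'']]$ by induction and the Jacobi identity. Then, if $\xi',\xi''$ have degrees $s',s''$,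
\[
\theta j[\xi',\xi'']=[\theta j\xi',\xi'']-[\theta j\xi'',\xi']=(s'+s'')[\xi',\xi''].
\]
Injectivity follows since $s$ is a unit of $R$. If $u=j\xi$ with $\xi\in\mathcal L_{\mathbb Q}$ of degree $s$, then $j\theta(u)=su$ in $A_{\mathbb Q}$, and hence in $A_R\subseteq A_{\mathbb Q}$.
\end{proof}

So a Lie polynomial of degree less than $p$ with coefficients in $R$ is an element of $\mathcal L_R$ in a unique way, and it can be evaluated in any Lie $R$-algebra. The Baker--Campbell--Hausdorff theorem says that the homogeneous components of $\log(e^{X_1}e^{X_2})=X_1+X_2+\tfrac12[X_1,X_2]+\cdots$ are Lie polynomials. In degree less than $p$ their coefficients lie in $R$, since the expansion involves only $1/k$ and $1/i!$ with $k,i<p$. Let $b(X_1,X_2)\in\mathcal L_R$ be the sum of the components of degree less than $p$.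

The projection $\Phi$ must send a product $x_1\cdots x_s$ of elements of $L$ to a Lie expression in the $x_i$, compatibly with the relation $xy-yx=[x,y]$. For $s=2$ the expression $\tfrac12[x_1,x_2]$ does this. In general we use the first Eulerian idempotent \cite[Ch.~3]{Reutenauer},
\[
e_s(X_1,\dots,X_s)=\sum_{k=1}^s\frac{(-1)^{k-1}}k\sum_{(S_1,\dots,S_k)}X_{S_1}\cdots X_{S_k},
\]
where the inner sum runs over the ordered partitions of $\{1,\dots,s\}$ into $k$ nonempty blocks and $X_S$ is the product of the $X_i$, $i\in S$, in increasing order. Thus $e_1=X_1$ and $e_2=X_1X_2-\tfrac12(X_1X_2+X_2X_1)=\tfrac12[X_1,X_2]$.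

\begin{lemma}\label{lem:e}
\begin{enumerate}
\item[(a)] For $1\le s<p$, $e_s$ is an element of $\mathcal L_R$ and an $R$-linear combination of the brackets $[X_{\sigma(1)},\dots,X_{\sigma(s)}]$, where $\sigma$ runs over the permutations of $\{1,\dots,s\}$.
\item[(b)] For $2\le s<p$ and $1\le i<s$ the following identity holds in $\mathcal L_R$, the entries not shown being the remaining variables in increasing order:
\[
e_s(\dots,X_i,X_{i+1},\dots)-e_s(\dots,X_{i+1},X_i,\dots)=e_{s-1}(\dots,[X_i,X_{i+1}],\dots).
\]
\end{enumerate}
\end{lemma}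

\begin{proof}
(a) Put $Z=e^{X_1}\cdots e^{X_s}-1$. The monomials of $Z$ in which no variable is repeated are the $X_S$ with $S\ne\emptyset$, each with coefficient $1$. So the part of $Z^k$ of degree exactly one in each variable is the inner sum above, and $e_s$ is the part of $\log(e^{X_1}\cdots e^{X_s})=\sum_k(-1)^{k-1}Z^k/k$ of degree one in each variable. By repeated use of the Baker--Campbell--Hausdorff theorem the components of this series are Lie polynomials, and so is $e_s$, because every bracket of variables is homogeneous in each variable. The coefficients of $e_s$ lie in $R$, and $e_s=s^{-1}\theta(e_s)$ by Lemma~\ref{lem:dynkin}.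

(b) We exhibit $e_s$ and $e_{s-1}$ as values of one linear map on $A=A_{\mathbb Q}$, the convolution logarithm of the identity. For $u\in A$ let $u^{(l)}\in A^{\otimes k}$ be the tensor with $u$ in position $l$ and $1$ elsewhere, and let $c_k:A\to A^{\otimes k}$ be the algebra homomorphism with $c_k(X_i)=\sum_lX_i^{(l)}$. Since different positions commute, $[\sum_lu^{(l)},\sum_lv^{(l)}]=\sum_l[u,v]^{(l)}$, so $c_k(u)=\sum_lu^{(l)}$ for every Lie polynomial $u$. For Lie polynomials $u_1,\dots,u_t$ we get $c_k(u_1\cdots u_t)=\sum u_{S_1}\otimes\dots\otimes u_{S_k}$, summed over all ordered decompositions of $\{1,\dots,t\}$ into $k$ possibly empty blocks. Let $D_k:A\to A$ be $c_k$, followed by deleting the constant term in each position, followed by multiplication. The deletion removes exactly the decompositions with an empty block. Hence $D=\sum_{k=1}^s(-1)^{k-1}D_k/k$ satisfies $D(u_1\cdots u_t)=e_t(u_1,\dots,u_t)$ for $1\le t\le s$. Applying $D$ to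
\[
\cdots X_iX_{i+1}\cdots\;-\;\cdots X_{i+1}X_i\cdots\;=\;\cdots[X_i,X_{i+1}]\cdots
\]
gives the identity in $A$. Both sides are images under $j$ of the corresponding elements of degree $s$ in $\mathcal L_R$, so the identity holds in $\mathcal L_R$ by Lemma~\ref{lem:dynkin}.
\end{proof}

\subsection*{The Lazard correspondence}
We recall the statement (Lazard 1954; see \cite[Ch.~10]{Khukhro}). Let $P$ be a finite $p$-group of class less than $p$. The set $P$ carries the structure of a Lie ring $L$ with $\gamma_p(L)=0$, in which $0$ is the identity of $P$, integer multiples are powers, and $xy=b(x,y)$. Conversely,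
\begin{equation}\label{eq:inverse}
x+y=xy\prod_ic_i^{q_i},\qquad[x,y]_L=[x,y]\prod_ld_l^{r_l},
\end{equation}
where $q_i,r_l\in R$ and $c_i,d_l$ are group commutators in $x,y$, of weight at least $2$ and $3$ respectively, each involving both $x$ and $y$. The additive group of $L$ is a finite $p$-group, so $L$ is a Lie $R$-algebra.

\begin{proof}[Proof of Theorem~\ref{thm:p}]
Put $P=H/H_n$ and let $P_a$ be the image of $H_a$, so that $P_n=1$. By hypothesis $P$ is a finite $p$-group of class less than $p$; let $L$ be its Lie ring. Let $h\in P$ be the image of $[y,w]$ with $y\in N$, $w\in\delta_n(G)$. By Proposition~\ref{prop:red}, $h-1$ lies in the image $\tilde I_n$ of $I_n$ in $\mathbb ZP$. We must show $h=1$.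

\emph{Weights in $L$.} By the first formula in \eqref{eq:inverse}, the subgroup $P_a$ is closed under addition; it is closed under powers, so it is an $R$-submodule $L_a$ of $L$. Let $x\in P_a$ and $y'\in P_b$. A group commutator $[c,c']$ in $x,y'$ that involves both lies in $[P_a,P_b]$, by induction on its weight: if $c$ or $c'$ involves both, use that $[P_a,P_b]$ is normal; otherwise one of $c,c'$ involves only $x$ and lies in $P_a$, and the other lies in $P_b$. With \eqref{eq:comm} and the second formula in \eqref{eq:inverse} this gives $[L_a,L_b]_L\subseteq L_{a+b}$.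

\emph{The algebra $W$ and the map $\varepsilon$.} Let $T=\bigoplus_{s\ge0}T^s$ be the tensor algebra of $L$ over $R$, with $T^s=L^{\otimes s}$, and let $J$ be the ideal generated by $T^{\ge p}=\bigoplus_{s\ge p}T^s$ and all $x\otimes x'-x'\otimes x-[x,x']_L$. Put $W=T/J$ and let $\mu:L\to W$ be the natural map. It is $R$-linear and turns brackets into commutators, and every product of $p$ elements of $\mu(L)$ is $0$. The truncation is what allows us to define
\[
\varepsilon(x)=\sum_{i=0}^{p-1}\frac{\mu(x)^i}{i!}\in W\qquad(x\in P).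
\]
Modulo terms of degree at least $p$, the identity $e^{X_1}e^{X_2}=e^{j(b)}$ holds in $A_{\mathbb Q}$, and it has coefficients in $R$ when the exponentials are truncated, so it holds in $A_R$. The substitution $X_1\mapsto\mu(x)$, $X_2\mapsto\mu(x')$ kills these terms and sends $j(b)$ to $\mu(b(x,x'))=\mu(xx')$. Hence $\varepsilon(x)\varepsilon(x')=\varepsilon(xx')$, also $\varepsilon(1)=1$, and $\varepsilon$ extends to a ring homomorphism $\mathbb ZP\to W$.

For $m\ge1$ let $\Omega_m\subseteq W$ be the $R$-span of the products $\mu(z_1)\cdots\mu(z_s)$ with $s\ge1$, $z_i\in L_{a_i}$, $a_i\ge1$, $\sum a_i\ge m$. Then $\Omega_l\Omega_m\subseteq\Omega_{l+m}\subseteq\Omega_m$, and $\varepsilon(z-1)=\sum_{i\ge1}\mu(z)^i/i!\in\Omega_a$ for $z\in P_a$. Therefore $\varepsilon(\tilde I_n)\subseteq\Omega_n$, and in particular $\varepsilon(h-1)\in\Omega_n$.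

\emph{The projection $\Phi$.} Define an $R$-linear map $\Phi:T\to L$ by $\Phi(T^0)=0$, $\Phi(T^{\ge p})=0$, and $\Phi(x_1\otimes\dots\otimes x_s)=e_s(x_1,\dots,x_s)$ for $1\le s<p$; this is well defined because $e_s$ is multilinear by Lemma~\ref{lem:e}(a). We claim $\Phi(J)=0$. The ideal $J$ is spanned by $T^{\ge p}$ and the elements
\[
\tau\otimes\bigl(x\otimes x'-x'\otimes x-[x,x']_L\bigr)\otimes\tau'
\]
with $\tau,\tau'$ pure tensors of degrees $t,t'\ge0$. Put $s=t+t'+2$. If $s<p$, the image under $\Phi$ is $0$ by Lemma~\ref{lem:e}(b). If $s=p$, the image is $-e_{p-1}(\dots,[x,x']_L,\dots)$, a combination of brackets of $p-1$ entries one of which lies in $\gamma_2(L)$; it lies in $\gamma_p(L)=0$. This is the second use of the bound on the class. If $s>p$, the element lies in $T^{\ge p}$. So $\Phi$ induces an $R$-linear map $W\to L$, again written $\Phi$.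

\emph{Conclusion.} For $2\le i<p$ we have $\Phi(\mu(x)^i)=e_i(x,\dots,x)=0$, since each bracket begins with $[x,x]_L=0$. Also $\Phi(1)=0$ and $\Phi(\mu(x))=x$. Hence $\Phi\varepsilon(x-1)=x$ for all $x\in P$. On the other hand $\Phi(\Omega_n)=0$: a spanning product $\mu(z_1)\cdots\mu(z_s)$ goes to $0$ if $s\ge p$, and otherwise to $e_s(z_1,\dots,z_s)$, a combination of brackets that use each $z_i$ once and so lie in $L_{a_1+\dots+a_s}\subseteq L_n=0$. Thus $h=\Phi\varepsilon(h-1)=0$ in $L$, that is, $h=1$ in $P$. This proves the first assertion.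

By Lemma~\ref{lem:comm} and induction, $\gamma_i(N_2)\subseteq N_{2i}$. So for $n\le2p-1$ the hypothesis holds, as $\gamma_p(N_2)\subseteq N_{2p}\subseteq N_{n+1}$. With $N=G$ this gives $[G,\delta_n(G)]\subseteq\gamma_{n+1}(G)$, and hence equality, for $n\le2p-1$; Theorem~\ref{thm:main} gives it for $n\le5$, which is the larger range when $p=2$. If $\gamma_p(\gamma_2(G))=1$, the hypothesis holds with $N=G$ for every $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Khukhro}
Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.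

\bibitem{LADP}
\emph{Lie Algebras and the Dimension Problem},
\texttt{http://\allowbreak ediss.uni-goettingen.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak 21.11130/\allowbreak 00-1735-0000-0008-5965-3/\allowbreak Doktorarbeitv2.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\bibitem{Reutenauer}
Reutenauer, \emph{Free Lie Algebras}.

\bibitem{Rips}
Rips, \emph{On the fourth integer dimension subgroup}, Israel J. Math. \textbf{12} (1972).

\end{thebibliography}
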